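\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Intersecting integer partitions:\\ when the star is not largest}


\begin{abstract}
A set of partitions of $n$ into exactly $k$ parts is $t$-intersecting if any two of its members have at least $t$ parts in common, counted with multiplicity. It was conjectured that, for $t+1\le k\le n$ and $(n,k)\ne(t+7,t+2)$, the partitions with at least $t$ parts equal to $1$ (the star) form a largest such set. We show that this is false for every $t$, with an explicit counterexample at $(n,k)=(t+30,t+7)$. For fixed $t$ and large $k$ it fails for all $n$ between $10.9\,k$ and $(\alpha_t-\varepsilon)k^2$, where $\alpha_t=t+\frac14+O(1/t)$ is an explicit constant. In the regime $n\asymp k^2$ we find the limiting density of a largest $t$-intersecting set, except at one limiting value of $n/k^2$, and show that $\alpha_tk^2$ is exactly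 the point at which the star ceases to be asymptotically largest.
\end{abstract}

\section{Introduction}

\subsection{The question}

A \emph{partition of $n$ of length $k$} is a tuple $(a_1,\dots,a_k)$ of positive integers with $a_1\le\dots\le a_k$ and $a_1+\dots+a_k=n$; the $a_i$ are its parts. Let $P_{n,k}$ be the set of these partitions. We identify a partition with the multiset of its parts, and for multisets $A,B$ let $|A\cap B|$ count common elements with multiplicity. Two partitions \emph{$t$-intersect} if $|A\cap B|\ge t$, that is, if they have at least $t$ common parts, and a set of partitions is \emph{$t$-intersecting} if every two of its members $t$-intersect. For $t=1$ we just say \emph{intersecting}. How large can a $t$-intersecting subset of $P_{n,k}$ be?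

An obvious construction fixes $t$ parts $b_1,\dots,b_t$ and takes all partitions that contain them. If $k>t$, this gives as many members as there are partitions of $n-b_1-\dots-b_t$ of length $k-t$. That number does not decrease when $b_1+\dots+b_t$ decreases (increase a largest part), so the best choice is $b_1=\dots=b_t=1$, the \emph{star}
\[
P_{n,k}(t)=\{(a_1,\dots,a_k)\in P_{n,k}:\ a_1=\dots=a_t=1\}\qquad(t\le k\le n).
\]
For small $n$ the star is everything. Indeed, a partition with fewer than $t$ ones has $n\ge(t-1)+2(k-t+1)=2k-t+1$, so $P_{n,k}(t)=P_{n,k}$ for $n\le2k-t$. It is known (see \cite{IIP}) that, for $k>t$, the star is a largest $t$-intersecting subset of $P_{n,k}$ if $n\le 2k-t+1$ or $n\ge3tk^5$. One exception in between is also recorded there: the partitions $(1,\dots,1,a,b,c)\in P_{t+7,t+2}$ with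
\[
(a,b,c)\in\{(1,2,5),\ (1,3,4),\ (2,2,4),\ (2,3,3)\}
\]
form a $t$-intersecting set with one member more than $P_{t+7,t+2}(t)$. The following was proposed as Conjecture~1.6 of \cite{IIP}.

\begin{conjecture}
Let $t$ be a positive integer. For $t+1\le k\le n$ with $(n,k)\ne(t+7,t+2)$, $P_{n,k}(t)$ is a $t$-intersecting subset of $P_{n,k}$ of maximum size.
\end{conjecture}

\subsection{What to expect}

Take $t=1$, and suppose for a moment that in a random member of $P_{n,k}$ each of the parts $1,2,3$ occurs with probability about $z$, independently. The star has density $z$. The partitions in which \emph{at least two of the parts $1,2,3$ occur} also form an intersecting set, since two $2$-subsets of a $3$-set meet. Their density is $3z^2(1-z)+z^3=3z^2-2z^3$, and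
\begin{equation}\label{eq:coins}
3z^2-2z^3-z=z(1-z)(2z-1).
\end{equation}
So the star should lose as soon as small parts are more likely to occur than not. For general $t$, ``at least $t+1$ of the parts $1,\dots,t+2$ occur'' should beat the star as soon as $z>\frac1{t+1}$ (Lemma~\ref{lem:binom} below).

When are small parts likely? Subtract $1$ from every part, so that $P_{n,k}$ becomes the set of partitions of $m=n-k$ into at most $k$ parts, and pass to the conjugate partitions, whose parts have size at most $k$. The original partition has a part $1$ exactly if the conjugate has \emph{no} part of size $k$. In a random partition of $m$ into parts of size at most $k$, the number $Y_j$ of parts of size $j$ should behave like a geometric variable, $\Pr(Y_j\ge y)=q^{jy}$, where $q=e^{-x/k}$ is chosen so that $\sum_{j\le k}jY_j$ has mean $m$: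
\[
m=\sum_{j=1}^k\frac{j}{e^{xj/k}-1}\approx k^2h(x),\qquad h(x)=\int_0^1\frac{u\,du}{e^{xu}-1}.
\]
Then a part $1$ occurs with probability about $\Pr(Y_k=0)=1-e^{-x}$. So the transition takes place at $n\approx\alpha k^2$: with $h(x)=\alpha$ the relevant probability is $z=1-e^{-x}$, which tends to $0$ as $\alpha\to\infty$ and to $1$ as $\alpha\to0$.

\subsection{Results}

\begin{theorem}\label{thm:explicit}
For every $t\ge1$, $P_{t+30,\,t+7}$ has a $t$-intersecting subset of size $|P_{t+30,\,t+7}(t)|+2$. In particular, the conjecture is false for every $t$.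
\end{theorem}

The function $h$ above is a continuous strictly decreasing bijection of $(0,\infty)$ onto itself, and $h(x)=\frac1{x^2}\int_0^x\frac{v\,dv}{e^v-1}$. For $\alpha>0$ put
\[
x(\alpha)=h^{-1}(\alpha),\qquad z(\alpha)=1-e^{-x(\alpha)}.
\]
Let $\operatorname{Li}_2(w)=\sum_{j\ge1}w^j/j^2$ be the dilogarithm. Since $\frac{d}{dx}\operatorname{Li}_2(1-e^{-x})=\frac{x}{e^x-1}$, the relation between $\alpha$ and $z=z(\alpha)$ is $\alpha=\operatorname{Li}_2(z)/\log^2(1-z)$. Put
\[
\alpha_t=h\bigl(\log(1+\tfrac1t)\bigr)=\frac{\operatorname{Li}_2(1/(t+1))}{\log^2(1+1/t)},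
\qquad
\alpha_1=\frac{\pi^2}{12\ln^22}-\frac12\approx1.212 .
\]
As $z(\alpha)$ is strictly decreasing in $\alpha$ and equals $\frac1{t+1}$ for $x(\alpha)=\log(1+\frac1t)$,
\begin{equation}\label{eq:alphat}
z(\alpha)>\tfrac1{t+1}\iff\alpha<\alpha_t .
\end{equation}
From $h(x)=\frac1x-\frac14+O(x)$ as $x\to0$ and $1/\log(1+\frac1t)=t+\frac12+O(\frac1t)$ we get $\alpha_t=t+\frac14+O(\frac1t)$. Put also
\[
\gamma=\frac78+\frac{3\ln^22}{2\pi^2}\approx0.948,\qquad C^*=\frac1{1-\gamma^2},\qquad c_0=1+C^*\approx10.88 .
\]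

\begin{theorem}\label{thm:range}
For all $t\ge1$ and $\varepsilon>0$ there is $K$ such that for all $k\ge K$ and all $n$ with
$(c_0+\varepsilon)k\le n\le(\alpha_t-\varepsilon)k^2$,
$P_{n,k}(t)$ is not a largest $t$-intersecting subset of $P_{n,k}$.
\end{theorem}

Some linear lower bound on $n$ is needed, because the star is optimal for $n\le2k-t+1$. The next theorem shows that the upper end of the range is sharp in an asymptotic sense. Let $\tau_t(n,k)$ be the maximum size of a $t$-intersecting subset of $P_{n,k}$, and put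
\[
B_{t,r}(p)=\Pr[\operatorname{Bin}(t+2r,p)\ge t+r]\quad(r\ge0),\qquad
f_t(p)=\max_{r\ge0}B_{t,r}(p)\quad(0<p<\tfrac12).
\]
The maximum exists by Lemma~\ref{lem:binom}. Note that $B_{t,0}(p)=p^t$.

\begin{theorem}\label{thm:sharp}
Fix $t\ge1$; let $k\to\infty$ and $n/k^2\to\alpha\in(0,\infty)$, and put $z=z(\alpha)$. Then $|P_{n,k}(t)|/|P_{n,k}|\to z^t$, and
\[
\frac{\tau_t(n,k)}{|P_{n,k}|}\to
\begin{cases}f_t(z),&z<\frac12,\\[2pt] 1,&z>\frac12.\end{cases}
\]
If $\alpha<\alpha_t$, then $\liminf\tau_t(n,k)/|P_{n,k}(t)|>1$. If $\alpha>\alpha_t$, then $\tau_t(n,k)=(1+o(1))|P_{n,k}(t)|$.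
\end{theorem}

By \eqref{eq:alphat} with $t=1$, the two cases are $\alpha>\alpha_1$ and $\alpha<\alpha_1$. For $t=1$ one has $f_1(p)=p$, so the optimal limiting density is that of the star for $z<\frac12$ and is $1$ for $z>\frac12$. By Theorem~\ref{thm:range}, the threshold $3tk^5$ of \cite{IIP} cannot be lowered below $(\alpha_t-\varepsilon)k^2$; and $\alpha_tk^2$ is exactly where the star ceases to be asymptotically largest. We do not claim that the star is \emph{exactly} optimal for $\alpha>\alpha_t$.

Section~\ref{sec:explicit} proves Theorem~\ref{thm:explicit} by hand. Section~\ref{sec:local} makes the heuristic above rigorous, Section~\ref{sec:range} proves Theorem~\ref{thm:range}, and Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp} by comparing a random partition with a $p$-biased random set.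

\section{An explicit counterexample}\label{sec:explicit}

It is enough to treat $t=1$, because examples can be padded with ones.

\begin{lemma}\label{lem:pad}
Adding $t-1$ parts equal to $1$ is an injection $P_{n,k}\to P_{n+t-1,\,k+t-1}$ that maps intersecting sets to $t$-intersecting sets and $P_{n,k}(1)$ onto $P_{n+t-1,\,k+t-1}(t)$.
\end{lemma}

\begin{proof}
The map increases $|A\cap B|$ by exactly $t-1$. Its image consists of the partitions with at least $t-1$ ones, and the image of a partition has at least $t$ ones exactly if the partition has at least one.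
\end{proof}

(The exception $(t+7,t+2)$ arises in this way from $(8,3)$.)

\begin{proof}[Proof of Theorem~\ref{thm:explicit}]
By Lemma~\ref{lem:pad} we need an intersecting subset of $P_{31,8}$ of size $|P_{31,8}(1)|+2$. Let $H$ be the set of all members of $P_{31,8}$ in which at least two of the parts $1,2,3$ occur. It is intersecting. Write $p(N,j)$ for the number of partitions of $N$ of length $j$.

\emph{Gain.} A member of $H\setminus P_{31,8}(1)$ contains $2$ and $3$ but not $1$. Deleting one $2$ and one $3$ leaves $6$ parts, all at least $2$, with sum $26$, and this is reversible. Subtracting $1$ from each part, we see that $|H\setminus P_{31,8}(1)|=p(20,6)$.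

\emph{Loss.} A member of $P_{31,8}(1)\setminus H$ contains $1$ but neither $2$ nor $3$. Delete one $1$ and subtract $1$ from each of the $7$ remaining parts. This gives $7$ numbers in $\{0\}\cup\{3,4,\dots\}$ with sum $23$, and it is reversible. If exactly $j$ of them are nonzero, subtract $2$ from each of these to obtain a partition of $23-2j$ of length $j$. So $|P_{31,8}(1)\setminus H|=\sum_{j=1}^7p(23-2j,j)$.

\emph{Evaluation.} We use that $p(N,3)$ is the nearest integer to $N^2/12$ and the recursion $p(N,j)=p(N-1,j-1)+p(N-j,j)$ (is there a part $1$ or not?), iterated until the last term is $0$. First,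
\begin{align*}
p(18,4)&=p(17,3)+p(13,3)+p(9,3)+p(5,3)=24+14+7+2=47,\\
p(15,4)&=p(14,3)+p(10,3)+p(6,3)=16+8+3=27,\\
p(13,4)&=p(12,3)+p(8,3)+p(4,3)=12+5+1=18,\\
p(12,4)&=p(11,3)+p(7,3)+p(3,3)=10+4+1=15,\\
p(8,4)&=p(7,3)+p(3,3)=4+1=5,\qquad p(7,4)=p(6,3)=3,\qquad p(6,4)=p(5,3)=2 .
\end{align*}
Next,
\[
p(19,5)=p(18,4)+p(13,4)+p(8,4)=47+18+5=70,\quad
p(13,5)=p(12,4)+p(7,4)=18,\quad p(7,5)=p(6,4)=2,
\]
and hence
\[
p(20,6)=p(19,5)+p(13,5)+p(7,5)=70+18+2=90 .
\]
For the loss, $p(21,1)=1$, $p(19,2)=9$, $p(17,3)=24$, $p(15,4)=27$ and $p(13,5)=18$. Moreover $p(11,6)=7$ and $p(9,7)=2$ are the numbers of all partitions of $5$ and of $2$ (subtract $1$ from each part). The sum is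
\[
1+9+24+27+18+7+2=88 .
\]
Hence $|H|=|P_{31,8}(1)|+90-88$, as required. Finally, $t+1\le t+7\le t+30$ and $(t+30,t+7)\ne(t+7,t+2)$, so the padded example contradicts the conjecture.
\end{proof}

\section{How often small parts occur}\label{sec:local}

From now on we subtract $1$ from all parts and put $m=n-k$. Then $P_{n,k}$ becomes $\mathcal M_{m,k}$, the set of multisets $A$ of $k$ nonnegative integers with sum $\Sigma A=m$. Intersections are preserved, and $P_{n,k}(t)$ becomes the set of all $A$ with at least $t$ zeros. Let $M_i(A)$ be the multiplicity of $i$ in $A$, and let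
\[
N(m,k)=|\mathcal M_{m,k}| .
\]
This is the number of partitions of $m$ into at most $k$ parts or, by conjugation, into parts of size at most $k$. Containment conditions translate into ratios of these numbers: removing $e_i$ copies of $i$ for each $i$ is a bijection from $\{A\in\mathcal M_{m,k}:M_i(A)\ge e_i\text{ for all }i\}$ onto $\mathcal M_{m-\sum ie_i,\;k-\sum e_i}$. So we need to know how $N$ reacts to small changes of its arguments.

\subsection{A local limit theorem}

All limits are taken along an arbitrary sequence of pairs $(m,k)$ with $k\to\infty$ and $m/k^2\to\alpha\in(0,\infty)$ (equivalently $n/k^2\to\alpha$). Put $x=x(\alpha)$, $z=z(\alpha)$. Let $x_k>0$ be the unique solution of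
\[
\sum_{j=1}^k\frac{j}{e^{x_kj/k}-1}=m,\qquad\text{and put } q=e^{-x_k/k}.
\]
For fixed $y>0$, $k^{-2}\sum_{j\le k}\frac{j}{e^{yj/k}-1}\to h(y)$ by Riemann sums, and these sums decrease in $y$; hence $x_k\to x$. Let $Y_1,Y_2,\dots$ be independent with $\Pr(Y_j=y)=(1-q^j)q^{jy}$ for integers $y\ge0$, and put
\[
S_{k'}=\sum_{j\le k'}jY_j,\qquad \sigma_k^2=\operatorname{Var}S_k=\sum_{j\le k}\frac{j^2q^j}{(1-q^j)^2}.
\]
By the choice of $x_k$, $ES_k=m$; and $\sigma_k^2/k^3\to\int_0^1\frac{u^2e^{-xu}}{(1-e^{-xu})^2}\,du\in(0,\infty)$. Since the partitions of $m'$ with parts of size at most $k'$ all have the same probability,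
\begin{equation}\label{eq:boltz}
\Pr(S_{k'}=m')=q^{m'}\prod_{j\le k'}(1-q^j)\;N(m',k').
\end{equation}

\begin{lemma}\label{lem:local}
Fix $C$. Uniformly over integers $d,s$ with $|d|\le Ck$ and $|s|\le C$,
\[
\Pr(S_{k-s}=m-d)=\frac{1+o(1)}{\sqrt{2\pi}\,\sigma_k},\qquad
\frac{N(m-d,k-s)}{N(m,k)}=(1+o(1))\,q^{d}z^{s}.
\]
Moreover
$\displaystyle\frac{\log N(m,k)}{k}\to x\alpha+\int_0^1-\log(1-e^{-xu})\,du .$
\end{lemma}

\begin{proof}
Let $d,s$ be any admissible sequences, $k'=k-s$, $m'=m-d$, and let $\varphi_j(\theta)=Ee^{i\theta j(Y_j-EY_j)}$. By Fourier inversion with $\theta=u/\sigma_k$,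
\[
\sigma_k\Pr(S_{k'}=m')=\frac1{2\pi}\int_{|u|\le\pi\sigma_k}e^{-iu(m'-ES_{k'})/\sigma_k}\prod_{j\le k'}\varphi_j(u/\sigma_k)\,du .
\]
We show that the integrand converges to $e^{-u^2/2}$ and is dominated, apart from a range of $u$ whose contribution tends to $0$.

\emph{Pointwise convergence.} For $j\le k+C$ we have $1-q^j\ge cj/k$ with a constant $c>0$. So $jEY_j=O(k)$ and $\operatorname{Var}(jY_j)=O(k^2)$. Hence $m'-ES_{k'}=O(k)=o(\sigma_k)$ and $\operatorname{Var}S_{k'}\sim\sigma_k^2$. A geometric variable $Y$ with $\Pr(Y=y)=(1-p)p^y$ satisfies $E|Y-EY|^3\le 8EY^3\le8E(Y+1)(Y+2)(Y+3)=48(1-p)^{-3}$. Therefore $\sum_{j\le k'}E|jY_j-jEY_j|^3=O(k\cdot k^3)=o(\sigma_k^3)$, and by Lyapunov's theorem the product tends to $e^{-u^2/2}$ for each $u$.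

\emph{Domination.} A direct computation gives $|\varphi_j(\theta)|^2=\bigl(1+\frac{4q^j}{(1-q^j)^2}\sin^2\frac{j\theta}2\bigr)^{-1}$. As $q^j$ is bounded below for $j\le k'$, the coefficient is at least some $c_1>0$. By concavity, $\log(1+c_1v)\ge v\log(1+c_1)$ for $0\le v\le1$, so with $c_2=\frac12\log(1+c_1)$,
\[
\Bigl|\prod_{j\le k'}\varphi_j(\theta)\Bigr|\le\exp\Bigl(-c_2\sum_{j\le k'}\sin^2\tfrac{j\theta}2\Bigr).
\]
If $|\theta|\le2\pi/k'$, then $\sin^2\frac{j\theta}2\ge(j\theta/\pi)^2$ for $j\le k'/2$, so the sum is at least $c_3k^3\theta^2$, and the integrand is dominated by $e^{-c_4u^2}$. If $2\pi/k'\le|\theta|\le\pi$, then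
\[
\sum_{j\le k'}\cos j\theta=\frac{\sin((k'+\frac12)\theta)}{2\sin(\theta/2)}-\frac12\le\frac{\pi}{2|\theta|}\le\frac{k'}4,
\]
so $\sum_{j\le k'}\sin^2\frac{j\theta}2\ge\frac38k'$; this range contributes $O(\sigma_ke^{-c_5k})\to0$ to the integral. Dominated convergence yields $\sigma_k\Pr(S_{k'}=m')\to\frac1{2\pi}\int e^{-u^2/2}du=\frac1{\sqrt{2\pi}}$. As the sequences $d,s$ were arbitrary, the convergence is uniform.

The second claim follows from the first and \eqref{eq:boltz}, since $1-q^j\to1-e^{-x}=z$ uniformly for $|j-k|\le C$. For the third, \eqref{eq:boltz} gives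
\[
\log N(m,k)=\frac{x_km}{k}-\sum_{j\le k}\log(1-q^j)+\log\Pr(S_k=m).
\]
The last term is $O(\log k)$. The middle term divided by $k$ is a Riemann sum of the monotone integrable function $u\mapsto-\log(1-e^{-x_ku})$, and $x_k\to x$.
\end{proof}

\subsection{The families $\mathcal F_{t,r}$}

\begin{lemma}\label{lem:occ}
Let $n/k^2\to\alpha\in(0,\infty)$, $z=z(\alpha)$, and let $A$ be uniform in $\mathcal M_{m,k}$. For fixed $w$, $(M_0,\dots,M_{w-1})$ converges in law to a vector of independent variables $M$ with $\Pr(M\ge e)=z^e$ for integers $e\ge0$. Hence $|P_{n,k}(t)|/|P_{n,k}|\to z^t$. For each $r\ge0$ the family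
\[
\mathcal F_{t,r}=\{A\in\mathcal M_{m,k}:\text{at least }t+r\text{ of the values }0,1,\dots,t+2r-1\text{ occur in }A\}
\]
is $t$-intersecting, and $|\mathcal F_{t,r}|/|P_{n,k}|\to B_{t,r}(z)$.
\end{lemma}

\begin{proof}
By the bijection above and Lemma~\ref{lem:local},
\[
\Pr(M_i\ge e_i\text{ for all }i<w)=\frac{N(m-\sum ie_i,\,k-\sum e_i)}{N(m,k)}\to z^{\sum e_i},
\]
because $q\to1$. These probabilities determine the joint law. The star is the event $M_0\ge t$. In the limit each value occurs with probability $z$, independently, which gives the density of $\mathcal F_{t,r}$. Two sets of at least $t+r$ values out of $t+2r$ share at least $2(t+r)-(t+2r)=t$ values.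
\end{proof}

\begin{lemma}\label{lem:binom}
For $t\ge1$, $r\ge0$, $0<p<1$,
\[
B_{t,r+1}(p)-B_{t,r}(p)=\frac{1}{r+1}\binom{t+2r}{t+r}p^{t+r}(1-p)^{r+1}\bigl((t+2r+1)p-(r+1)\bigr).
\]
Consequently:
\begin{enumerate}
\item[(i)] $B_{t,1}(p)-p^t=p^t(1-p)\bigl((t+1)p-1\bigr)$, which is positive for $p>\frac1{t+1}$;
\item[(ii)] if $p\le\frac1{t+1}$, then $B_{t,r}(p)\le p^t$ for all $r$; so $f_t(p)=p^t$ if also $p<\frac12$;
\item[(iii)] for $p<\frac12$ the maximum defining $f_t(p)$ exists, and $f_t$ is continuous on $(0,\frac12)$;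
\item[(iv)] if $p>\frac12$, then $B_{t,r}(p)\to1$ as $r\to\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
Pass from $t+2r$ to $t+2r+2$ coin tosses, while the required number of successes rises from $t+r$ to $t+r+1$. The outcome changes from failure to success exactly if the first $t+2r$ tosses have $t+r-1$ successes and the two new tosses both succeed. It changes from success to failure exactly if the first tosses have $t+r$ successes and both new ones fail. So the difference is
\[
p^{t+r}(1-p)^{r+1}\Bigl[\tbinom{t+2r}{t+r-1}p-\tbinom{t+2r}{t+r}(1-p)\Bigr],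
\]
and $\binom{t+2r}{t+r-1}=\frac{t+r}{r+1}\binom{t+2r}{t+r}$ gives the formula. Part (i) is the case $r=0$. For (ii), $\frac{r+1}{t+2r+1}\ge\frac1{t+1}$ because $(r+1)(t+1)-(t+2r+1)=r(t-1)\ge0$; hence no difference is positive if $p\le\frac1{t+1}$. For (iii), let $p_1<\frac12$. Since $\frac{r+1}{t+2r+1}\to\frac12$, there is $r_0$ such that for all $p\le p_1$ the sequence $B_{t,r}(p)$ decreases for $r\ge r_0$. So $f_t=\max_{r\le r_0}B_{t,r}$ on $(0,p_1]$. Part (iv) is the law of large numbers.
\end{proof}

\begin{remark}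
Padding $\mathcal F_{1,1}$ with ones, as in Section~\ref{sec:explicit}, gives a family of limiting density $z^{t-1}(3z^2-2z^3)$, which by \eqref{eq:coins} exceeds $z^t$ only for $z>\frac12$. For $t\ge2$ and $\frac1{t+1}<z\le\frac12$ we therefore use $\mathcal F_{t,1}$, which involves $t+2$ \emph{different} values.
\end{remark}

\section{The range of failure}\label{sec:range}

Suppose Theorem~\ref{thm:range} fails for some $t,\varepsilon$. Then there are $k\to\infty$ and $n$ in the stated range for which $P_{n,k}(t)$ is a largest $t$-intersecting set; in particular $\varepsilon<\alpha_t$. Passing to a subsequence we may assume $n/k^2\to\alpha\in[0,\alpha_t-\varepsilon]$.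

If $\alpha>0$, then $z(\alpha)>\frac1{t+1}$ by \eqref{eq:alphat}, and Lemma~\ref{lem:occ} with Lemma~\ref{lem:binom}(i) shows $|\mathcal F_{t,1}|>|P_{n,k}(t)|$ for large $k$, a contradiction. It remains to treat
\[
\alpha=0:\qquad m/k^2\to0,\qquad m\ge(C^*+\varepsilon)k .
\]

Now we expect small values to occur with probability tending to $1$, so we compare \emph{complements}. The idea is as follows. There are about $e^{\Lambda\sqrt m}$ multisets in all, on the logarithmic scale, where
\[
\Lambda=\pi\sqrt{2/3},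
\]
and missing the value $0$ costs a factor of about $e^{-\Lambda(\sqrt m-\sqrt{m-k})}$. On the other hand, the nonzero elements of $A$ form a partition of $m$. In a random unrestricted partition of $m$ the value $i$ should occur with probability about $e^{-\beta i}$, $\beta=\pi/\sqrt{6m}$. So there are of the order of $\sqrt m$ values that are each more likely to occur than not, and a \emph{weighted majority} of them should occur except with probability at most $e^{-(1-\gamma)\Lambda\sqrt m+o(\sqrt m)}$. This is smaller than the first cost if $\sqrt m-\sqrt{m-k}<(1-\gamma)\sqrt m$, that is, if $m>C^*k$. We now carry this out.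

\subsection{The star misses many multisets}

All $A$ without zeros are outside the star; subtracting $1$ from every element shows that there are $N(m-k,k)$ of them. We claim
\begin{equation}\label{eq:miss}
\liminf\frac{\log N(m-k,k)}{\sqrt m}\ge\Lambda\sqrt{1-\frac1{C^*+\varepsilon}} .
\end{equation}
Put $M=m-k$. As $C^*+\varepsilon>1$, $M\to\infty$; and for each fixed $D>0$ we have $k\ge D\sqrt M$ eventually, since $M\le m=o(k^2)$. As $N$ is nondecreasing in its second argument, $N(M,k)\ge N(M,\lfloor D\sqrt M\rfloor)$. Lemma~\ref{lem:local}, with $M$ and $\lfloor D\sqrt M\rfloor$ in the roles of $m$ and $k$ and $D^{-2}$ in the role of $\alpha$, gives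
\[
\frac{\log N(M,\lfloor D\sqrt M\rfloor)}{\sqrt M}\to g(D)=\frac xD+\frac Dx\int_0^x-\log(1-e^{-v})\,dv,\qquad h(x)=D^{-2}.
\]
Let $D\to\infty$. Then $x\to\infty$, $(x/D)^2=x^2h(x)=\int_0^x\frac{v\,dv}{e^v-1}\to\frac{\pi^2}6$, and $\int_0^x-\log(1-e^{-v})\,dv\to\frac{\pi^2}6$. So $g(D)\to\frac{2\pi}{\sqrt6}=\Lambda$, and $\liminf\log N(M,k)/\sqrt M\ge\Lambda$. Since $M=m-k\ge m\bigl(1-\frac1{C^*+\varepsilon}\bigr)$, \eqref{eq:miss} follows.

\subsection{A weighted majority family misses few}

In this subsection $q=e^{-\beta}$ with $\beta=\pi/\sqrt{6m}$. Let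
\[
R=\max\{i:q^i>\tfrac12\},\qquad w_i=\log\frac{q^i}{1-q^i}>0\quad(1\le i\le R),\qquad \omega=\sum_{i\le R}w_i ;
\]
as $\beta\to0$, $R\ge1$ for large $k$. (The log-odds $w_i$ is the weight for which the bracket in \eqref{eq:product} below becomes the constant $2$.) The $w_i$ decrease, and $w_1=\log\frac1{e^\beta-1}\le\log\frac1\beta$. For a multiset $A$ let $w(A)$ be the sum of the $w_i$ over those $i\in\{1,\dots,R\}$ that occur in $A$, and put
\[
\mathcal W=\bigl\{A\in\mathcal M_{m,k}:\ w(A)\ge\tfrac12(\omega+tw_1)\bigr\}.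
\]
For $A,B\in\mathcal W$, the values in $\{1,\dots,R\}$ that occur in both have total weight at least $w(A)+w(B)-\omega\ge tw_1$. Each has weight at most $w_1$, so there are at least $t$ of them: \emph{$\mathcal W$ is $t$-intersecting.}

To bound the complement, note that $A\in\mathcal M_{m,k}$ is determined by $(M_i)_{i\ge1}$, that $q^{\sum iM_i-m}=1$, and that $e^{(\omega+tw_1)/2-w(A)}>1$ if $A\notin\mathcal W$. Summing over all $(M_i)_{i\ge1}$ of finite support,
\begin{align}
|\mathcal M_{m,k}\setminus\mathcal W|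
&\le q^{-m}\sum_{(M_i)}q^{\sum iM_i}\,e^{(\omega+tw_1)/2-w}\notag\\
&=q^{-m}e^{tw_1/2}\prod_{i>R}\frac1{1-q^i}\prod_{i\le R}e^{w_i/2}\Bigl[1+e^{-w_i}\frac{q^i}{1-q^i}\Bigr].\label{eq:product}
\end{align}
The bracket equals $2$, and $2e^{w_i/2}=\frac1{1-q^i}\cdot2\sqrt{q^i(1-q^i)}=\frac1{1-q^i}\,e^{-\psi(\beta i)}$ with
\[
\psi(v)=-\ln\Bigl(2\sqrt{e^{-v}(1-e^{-v})}\Bigr)=-\ln2+\tfrac v2-\tfrac12\ln(1-e^{-v}).
\]
Further,
\[
-\sum_{i\ge1}\log(1-q^i)=\sum_{j\ge1}\frac1{j(e^{\beta j}-1)}\le\frac{\pi^2}{6\beta},\qquad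
\beta m+\frac{\pi^2}{6\beta}=\Lambda\sqrt m,\qquad e^{tw_1/2}\le\beta^{-t/2}.
\]
Hence
\[
|\mathcal M_{m,k}\setminus\mathcal W|\le\beta^{-t/2}\exp\Bigl(\Lambda\sqrt m-\sum_{i\le R}\psi(\beta i)\Bigr).
\]
On $(0,\ln2]$ the function $\psi$ is nonnegative and decreasing, because $e^{-v}\in[\frac12,1)$ decreases in $v$, and $u(1-u)\le\frac14$ decreases in $u$ on $[\frac12,1)$. Since $\beta R<\ln2\le\beta(R+1)$, the intervals $[\beta i,\beta(i+1)]\cap[\beta,\ln2]$, $1\le i\le R$, cover $[\beta,\ln2]$, each has length at most $\beta$, and $\psi\le\psi(\beta i)$ on the $i$th. So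
\[
\sum_{i\le R}\psi(\beta i)\ge\frac1\beta\int_\beta^{\ln2}\psi(v)\,dv=\frac{I_0+o(1)}\beta,\qquad I_0=\int_0^{\ln2}\psi(v)\,dv .
\]
With $\int_0^{\ln2}-\ln(1-e^{-v})\,dv=\operatorname{Li}_2(1)-\operatorname{Li}_2(\frac12)=\frac{\pi^2}{12}+\frac12\ln^22$,
\[
I_0=-\tfrac34\ln^22+\tfrac12\Bigl(\tfrac{\pi^2}{12}+\tfrac12\ln^22\Bigr)=\frac{\pi^2}{24}-\frac12\ln^22 .
\]
Finally $\frac1\beta=\frac{\sqrt6}\pi\sqrt m$ and $\frac{\sqrt6\,I_0}{\pi\Lambda}=\frac{3I_0}{\pi^2}=\frac18-\frac{3\ln^22}{2\pi^2}=1-\gamma$. As $\log\frac1\beta=o(\sqrt m)$, we obtain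
\[
\limsup\frac{\log|\mathcal M_{m,k}\setminus\mathcal W|}{\sqrt m}\le\Lambda\gamma .
\]

\begin{proof}[Conclusion of the proof of Theorem~\ref{thm:range}]
Since $\sqrt{1-1/C^*}=\gamma$, the right side of \eqref{eq:miss} exceeds $\Lambda\gamma$. So for large $k$ the complement of $\mathcal W$ is smaller than the complement of the star, i.e.\ $|\mathcal W|>|P_{n,k}(t)|$, a contradiction.
\end{proof}

\section{Sharp asymptotics for $n\asymp k^2$}\label{sec:sharp}

Throughout, $k\to\infty$, $n/k^2\to\alpha\in(0,\infty)$, $m=n-k$, $z=z(\alpha)$, and $x_k,q,S_{k'},\sigma_k$ are as in Section~\ref{sec:local}. Letters $c,C,\dots$ denote positive constants that do not depend on $k$ and may change from line to line.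

The star density was found in Lemma~\ref{lem:occ}. That lemma also gives $\liminf\tau_t(n,k)/|P_{n,k}|\ge\sup_rB_{t,r}(z)$, which is $f_t(z)$ for $z<\frac12$ and $1$ for $z>\frac12$ (Lemma~\ref{lem:binom}(iv)). If $\alpha<\alpha_t$, then $z>\frac1{t+1}$ and $\liminf\tau_t(n,k)/|P_{n,k}(t)|\ge B_{t,1}(z)/z^t>1$ by Lemma~\ref{lem:binom}(i). For $z>\frac12$ no upper bound is needed. So what remains is the upper bound for $z<\frac12$, and \emph{from now on we assume $z<\frac12$}.

\subsection{The tool, and the difficulty}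

A family $\mathcal G\subseteq2^{[N]}$ is $t$-intersecting if $|G\cap G'|\ge t$ for all $G,G'\in\mathcal G$. For $0<p<1$ let $\mu_p(\mathcal G)=\sum_{G\in\mathcal G}p^{|G|}(1-p)^{N-|G|}$. We use the $p$-biased version of the Ahlswede--Khachatrian theorem.

\begin{theorem}[\cite{AK,DS,Filmus}]\label{thm:AK}
If $0<p<\frac12$ and $\mathcal G\subseteq2^{[N]}$ is $t$-intersecting, then $\mu_p(\mathcal G)\le f_t(p)$.
\end{theorem}

\begin{proposition}\label{prop:upper}
Let $z<z'<\frac12$. Then, uniformly over all $t$-intersecting $F\subseteq\mathcal M_{m,k}$,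
\[
\frac{|F|}{N(m,k)}\le f_t(z')+o(1).
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}, given Proposition~\ref{prop:upper}]
By the proposition, $\limsup\tau_t(n,k)/|P_{n,k}|\le f_t(z')$ for every $z'\in(z,\frac12)$. As $f_t$ is continuous, the limsup is at most $f_t(z)$. If $\alpha>\alpha_t$, then $z<\frac1{t+1}\le\frac12$, so $f_t(z)=z^t=\lim|P_{n,k}(t)|/|P_{n,k}|$ by Lemma~\ref{lem:binom}(ii), and $\tau_t(n,k)=(1+o(1))|P_{n,k}(t)|$.
\end{proof}

The rest of the paper proves Proposition~\ref{prop:upper}. Let $\mathcal U$ be the set of all finite multisets on $\{0,1,2,\dots\}$ that contain a member of $F$. It is \emph{increasing} (closed under adding elements) and, for $k\ge t$, still $t$-intersecting: if $B\supseteq A$ and $B'\supseteq A'$ with $A,A'\in F$, then $|B\cap B'|\ge|A\cap A'|\ge t$, also when $A=A'$. Let $\mu_{m,k}$ be the uniform measure on $\mathcal M_{m,k}$. Since $|F|/N(m,k)\le\mu_{m,k}(\mathcal U)$, it suffices to bound $\mu_{m,k}(\mathcal U)$. None of the error terms below depends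 on $F$.

If the multiplicities $M_i$ of a random multiset were independent geometric variables with ratios at most $z'$, each could be written as the number of leading ones in a sequence of independent bits of probability at most $z'$. Then Theorem~\ref{thm:AK} would apply. The difficulty is that $\mathcal M_{m,k}$ is defined by \emph{two} constraints, on $|A|$ and on $\Sigma A$, and has probability only of order $k^{-2}$ under the natural product measure $\nu$. To dominate a constrained random multiset by an unconstrained one we proceed as follows.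
\begin{enumerate}
\item By adding two elements in many ways, pass from one value of the sum to a window of $k$ consecutive sums (Step~1).
\item Cut $\{0,1,2,\dots\}$ into blocks of length about $k^{1/4}$. The block counts determine the size exactly and, with high probability, the sum up to $o(k)$, so the window can be replaced by an event that depends only on the block counts (Step~2).
\item Given the block counts, the blocks are independent, and their laws are monotone in the counts. So we may raise all counts to a common value and forget the constraints (Step~3).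
\item Pass to bits (Step~4).
\end{enumerate}

\paragraph{The measure $\nu$.} Let $y=1-q^k\to z$, and let $\nu$ make $(M_i)_{i\ge0}$ independent with $\Pr(M_i\ge e)=p_i^e$, $p_i=yq^i$. Thus $\nu(A)=y^{|A|}q^{\Sigma A}/Z$ with a constant $Z$, and $\nu$ is uniform on each slice $\mathcal M_{m',k'}$. Since $\sum_{|A|=j}q^{\Sigma A}=\prod_{i=1}^j(1-q^i)^{-1}$,
\[
\frac{\nu(|A|=j)}{\nu(|A|=j-1)}=\frac{1-q^k}{1-q^j},
\]
which is at least $1$ for $j\le k$ and at most $1$ for $j\ge k$. So $k$ is a mode of $|A|$. As $\sum p_i=y/(1-q)=O(k)$ and $p_i\le y$, $\operatorname{Var}|A|=\sum\frac{p_i}{(1-p_i)^2}=O(k)$, and Chebyshev's inequality gives $\nu(|A|=k)\ge ck^{-1/2}$. Moreover $\nu(|A|=k+2)\sim\nu(|A|=k)$. Given $|A|=k'$, the sum $\Sigma A$ is distributed as $S_{k'}$, by \eqref{eq:boltz}. So Lemma~\ref{lem:local} yields, uniformly for integers $\Delta\in[k,4k]$,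
\begin{equation}\label{eq:slice}
\nu(\mathcal M_{m+\Delta,k+2})=(1+o(1))\nu_0,\qquad \nu_0:=\frac{\nu(|A|=k)}{\sqrt{2\pi}\,\sigma_k}\ge ck^{-2}.
\end{equation}

\subsection{Step 1: smoothing the sum}

\begin{lemma}\label{lem:smooth}
Uniformly for integers $\Delta\in[2k,3k)$ and in $F$, $\mu_{m,k}(\mathcal U)\le\mu_{m+\Delta,k+2}(\mathcal U)+o(1)$.
\end{lemma}

\begin{proof}
For $B\in\mathcal M_{m+\Delta,k+2}$ let
\[
X(B)=\#\{u\in\{0,\dots,k-1\}:\ u\in B\text{ and }\Delta-u\in B\}.
\]
Since $\Delta\ge2k$, the $2k$ values $u,\Delta-u$ are distinct. For each $u$, adding $u$ and $\Delta-u$ is a bijection from $\mathcal M_{m,k}$ onto $\{B\in\mathcal M_{m+\Delta,k+2}:u,\Delta-u\in B\}$, and it maps members of $\mathcal U$ to members of $\mathcal U$. Let $B$ be uniform in $\mathcal M_{m+\Delta,k+2}$ and put $\zeta=N(m,k)/N(m+\Delta,k+2)$. Then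
\[
E[X]=k\zeta,\qquad E[1_{\mathcal U}X]\ge k\zeta\,\mu_{m,k}(\mathcal U).
\]
By Lemma~\ref{lem:local}, $\zeta=(1+o(1))q^\Delta z^2$, which is bounded away from $0$. For $u\ne u'$ the same lemma gives
\[
\Pr(u,\Delta-u,u',\Delta-u'\in B)=\frac{N(m-\Delta,k-2)}{N(m+\Delta,k+2)}=(1+o(1))q^{2\Delta}z^4=(1+o(1))\zeta^2 .
\]
So $\operatorname{Var}X\le k\zeta+o(k^2)=o(k^2)$, hence $E\bigl|\frac X{k\zeta}-1\bigr|=o(1)$, and
\[
\mu_{m+\Delta,k+2}(\mathcal U)\ge E\Bigl[1_{\mathcal U}\frac X{k\zeta}\Bigr]-o(1)\ge\mu_{m,k}(\mathcal U)-o(1).\qedhere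
\]
\end{proof}

Averaging over $\Delta$ with weights proportional to $\nu(\mathcal M_{m+\Delta,k+2})$ we get
\begin{equation}\label{eq:window}
\mu_{m,k}(\mathcal U)\le\nu(\mathcal U\mid\Gamma)+o(1),\qquad\Gamma=\{|B|=k+2,\ m+2k\le\Sigma B<m+3k\},
\end{equation}
and $\nu(\Gamma)=(1+o(1))k\nu_0\ge c/k$ by \eqref{eq:slice}.

\subsection{Step 2: block counts}

Let $\ell=\lfloor k^{1/4}\rfloor$, and for $b\ge0$ let $J_b=[b\ell,(b+1)\ell)$ and $\kappa_b=\sum_{i\in J_b}M_i$; put $\kappa=(\kappa_b)_{b\ge0}$. (The length $\ell$ must be much larger than $\log k$ for Step~3, and much smaller than $(k/\log k)^{1/2}$ here.) Then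
\[
|B|=\sum_b\kappa_b,\qquad \Sigma B=\ell\sum_bb\kappa_b+\rho,\qquad \rho=\sum_ir_iM_i,
\]
where $r_i\in[0,\ell)$ is the residue of $i$ modulo $\ell$.

\emph{$\rho$ is concentrated.} The second derivative of $\xi\mapsto\log E_\nu e^{\xi M_i}$ is $\frac{p_ie^\xi}{(1-p_ie^\xi)^2}\le Cp_i$ for $|\xi|\le\xi_0$, where $\xi_0>0$ is a constant; recall $p_i\le y\to z<\frac12$. So, by Taylor's formula and since $\sum_ip_i=O(k)$, for $|\xi|\ell\le\xi_0$,
\[
\log E_\nu e^{\xi(\rho-E_\nu\rho)}\le C\xi^2\sum_ip_ir_i^2\le C'\xi^2\ell^2k .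
\]
Fix $\eta\in(0,1)$. Markov's inequality with $\xi=\pm\frac{\eta}{2C'\ell^2}$ gives
\[
\nu(|\rho-E_\nu\rho|>\eta k)\le2\exp\Bigl(-\frac{\eta^2k}{4C'\ell^2}\Bigr)\le2e^{-c_\eta k^{1/2}}=o(1/k).
\]

\emph{Replacing the window.} Let
\[
\Gamma'=\Bigl\{|B|=k+2,\ m+2k\le\ell\sum_bb\kappa_b+E_\nu\rho<m+3k\Bigr\},
\]
an event determined by $\kappa$. If $|\rho-E_\nu\rho|\le\eta k$ and exactly one of $\Gamma,\Gamma'$ holds, then $|B|=k+2$ and $\Sigma B$ is within $\eta k$ of $m+2k$ or of $m+3k$. By \eqref{eq:slice} this has $\nu$-measure at most $(4\eta k+2)(1+o(1))\nu_0=(4\eta+o(1))\nu(\Gamma)$. (Here Step~1 pays off: the values of the sum close to an end of the window are only a small part of it, which would not be so for a single value.) As $\eta$ is arbitrary and $\nu(\Gamma)\ge c/k$, $\nu(\Gamma\triangle\Gamma')=o(\nu(\Gamma))$, and \eqref{eq:window} becomes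
\begin{equation}\label{eq:blockwindow}
\mu_{m,k}(\mathcal U)\le\nu(\mathcal U\mid\Gamma')+o(1),\qquad\nu(\Gamma')\ge c/k .
\end{equation}

\subsection{Step 3: raising the block counts}

In what follows, a random vector (or its law) is \emph{dominated} by another if the two can be coupled so that the first vector is coordinatewise at most the second; for random integers this is denoted by $\preceq$. A geometric variable with ratio $p\in(0,1)$ is one with $\Pr(X\ge e)=p^e$ for integers $e\ge0$.

\begin{lemma}[Efron's monotonicity]\label{lem:efron}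
Let $X_1,\dots,X_\ell$ be independent geometric variables, possibly with different ratios, and let $\lambda^j$ be the law of $(X_1,\dots,X_\ell)$ given $\sum X_i=j$. Then $\lambda^j$ is dominated by $\lambda^{j+1}$.
\end{lemma}

\begin{proof}
A positive sequence $(g(i))_{i\ge0}$ is log-concave if $g(i+1)/g(i)$ is nonincreasing. We first note that convolution with a geometric sequence preserves this. If $G(i)=\sum_{a=0}^ip^{a}g(i-a)$, then
\[
\frac{G(i+1)}{G(i)}=p+\frac{g(i+1)}{G(i)},\qquad \frac{G(i)}{g(i+1)}=\sum_{a=0}^ip^{a}\frac{g(i-a)}{g(i+1)},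
\]
and the last sum is nondecreasing in $i$, since every ratio $g(i-a)/g(i+1)$ is and since terms are added. So sums of independent geometric variables have log-concave mass functions.

We use induction on $\ell$; $\ell=1$ is trivial. Let $\ell\ge2$, and let $X=X_1$ and $T=X_2+\dots+X_\ell$ have mass functions $f,g$, both log-concave. Write $X|_j$, $T|_j$ for $X$, $T$ conditioned on $X+T=j$. The variable $X|_j$ has weights $f(i)g(j-i)$, $0\le i\le j$. The ratio of the weights for $j+1$ and $j$ at $i$ is $g(j+1-i)/g(j-i)$ for $i\le j$ (and $+\infty$ for $i=j+1$), which is nondecreasing in $i$. So the monotone likelihood ratio property gives $X|_j\preceq X|_{j+1}$. Exchanging the roles of $X$ and $T$ gives $T|_j\preceq T|_{j+1}$, that is, $X|_{j+1}-1\preceq X|_j$. Couple $X\sim X|_j$ and $X'\sim X|_{j+1}$ by taking the same quantile of both. Then both relations hold pointwise: $X\le X'\le X+1$. Hence $T=j-X$ and $T'=j+1-X'$ satisfy $T\le T'\le T+1$. Given these values, couple $(X_2,\dots,X_\ell)$ given its sum $T$ with the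 same vector given its sum $T'$ by induction (identically if $T=T'$).
\end{proof}

Fix $z''$ with $z<z''<z'$, and put
\[
L=\lceil k^2/\ell\rceil,\qquad\kappa^*=\Bigl\lceil\ell\,\frac{z''}{1-z''}\Bigr\rceil .
\]
Call $\kappa$ \emph{good} if $\kappa_b\le\kappa^*$ for $b<L$ and $\kappa_b=0$ for $b\ge L$.

\emph{Under $\nu$, $\kappa$ is good with very high probability.} Each $\kappa_b$ is dominated by a sum of $\ell$ independent geometric variables with ratio $y\to z<z''$, whose mean is $\ell\frac y{1-y}$. So $\nu(\kappa_b>\kappa^*)\le e^{-c\ell}$ by Chernoff's bound. The blocks $b\ge L$ contain only values $i\ge k^2$, and $\sum_{i\ge k^2}p_i\le q^{k^2}/(1-q)=O(ke^{-x_kk})$. Hence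
\[
\nu(\kappa\text{ not good})\le Le^{-c\ell}+O(ke^{-x_kk})=o(1/k),\qquad\text{so}\quad \nu(\kappa\text{ not good}\mid\Gamma')=o(1).
\]

\emph{Raising the counts.} Let $\lambda_b^j$ be the law of $(M_i)_{i\in J_b}$ under $\nu$ given $\kappa_b=j$. Given a good $\kappa$, the blocks $b<L$ are independent with laws $\lambda_b^{\kappa_b}$, and the other blocks are empty. By repeated use of Lemma~\ref{lem:efron}, this law is dominated by $\lambda^*=\bigotimes_{b<L}\lambda_b^{\kappa^*}$; and $\mathcal U$ is increasing. So $\nu(\mathcal U\mid\kappa)\le\lambda^*(\mathcal U)$ for every good $\kappa$. Since $\Gamma'$ is determined by $\kappa$,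
\begin{equation}\label{eq:star}
\nu(\mathcal U\mid\Gamma')\le\lambda^*(\mathcal U)+o(1).
\end{equation}

\emph{Back to a product measure.} Let $\nu'$ make $M_i$, $i<L\ell$, independent geometric variables with ratios
\[
p_i'=z'q^{\,i-b\ell}\le z'\qquad(i\in J_b),
\]
and $M_i=0$ for $i\ge L\ell$. On each block $p_i'/p_i$ is constant, and under $\nu$ the conditional law of the block given its sum is proportional to $\prod p_i^{M_i}$. So under $\nu'$ the blocks given their sums have again the laws $\lambda_b^j$. All $p_i'$ are at least $z'q^\ell\to z'>z''$. By Chernoff's bound $\nu'(\kappa_b<\kappa^*)\le e^{-c\ell}$, and so $\nu'(\kappa_b\ge\kappa^*\text{ for all }b<L)\ge1-Le^{-c\ell}=1-o(1)$. Lemma~\ref{lem:efron} now gives $\nu'(\mathcal U)\ge(1-o(1))\lambda^*(\mathcal U)$. Together with \eqref{eq:blockwindow} and \eqref{eq:star},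
\begin{equation}\label{eq:prod}
\mu_{m,k}(\mathcal U)\le\nu'(\mathcal U)+o(1).
\end{equation}

\subsection{Step 4: reduction to $p$-biased sets}

Take independent bits $\epsilon_{i,j}$ ($0\le i<L\ell$, $j\ge1$) with $\Pr(\epsilon_{i,j}=1)=p_i'$, and let $M_i^{(J)}$ be the number of leading ones in $(\epsilon_{i,1},\dots,\epsilon_{i,J})$. As $J\to\infty$, the vector $M^{(J)}=(M_i^{(J)})_i$ is almost surely eventually constant, and its limit has law $\nu'$. So $\nu'(\mathcal U)=\lim_J\Pr(M^{(J)}\in\mathcal U)$.

Let $\mathcal G_J$ be the family of all bit configurations, viewed as subsets of $\{0,\dots,L\ell-1\}\times\{1,\dots,J\}$, for which $M^{(J)}\in\mathcal U$. It is increasing, since turning zeros into ones cannot shorten a run of leading ones. It is also $t$-intersecting: two members with vectors $M^{(J)},\tilde M^{(J)}$ satisfy $\sum_i\min(M_i^{(J)},\tilde M_i^{(J)})\ge t$ because $\mathcal U$ is $t$-intersecting, and every $(i,j)$ with $j\le\min(M_i^{(J)},\tilde M_i^{(J)})$ belongs to both. Raising each bit probability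 from $p_i'$ to $z'$ does not decrease the measure of an increasing family. So by Theorem~\ref{thm:AK}, where $z'<\frac12$ is used,
\[
\Pr(M^{(J)}\in\mathcal U)\le\mu_{z'}(\mathcal G_J)\le f_t(z').
\]
Letting $J\to\infty$ gives $\nu'(\mathcal U)\le f_t(z')$. With \eqref{eq:prod} this yields $|F|/N(m,k)\le\mu_{m,k}(\mathcal U)\le f_t(z')+o(1)$. All error terms were uniform in $F$, so Proposition~\ref{prop:upper}, and with it Theorem~\ref{thm:sharp}, is proved. \qed

\begin{thebibliography}{9}

\bibitem{IIP} Intersecting Integer Partitions, \texttt{http://ajc.maths.uq.edu.au/pdf/66/ajc\_v66\_p265.pdf}.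

\bibitem{AK} Ahlswede and Khachatrian, \emph{Adv. Appl. Math.} 20 (1998).

\bibitem{DS} Dinur and Safra, \emph{Ann. of Math.} 162 (2005).

\bibitem{Filmus} Filmus, \emph{JCTA} 151 (2017).

\end{thebibliography}

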